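\title{The Gehring--Hayman constant of Gromov hyperbolic domains grows exponentially with the dimension}

\begin{abstract}
A domain in a normed space has the Gehring--Hayman property if its quasihyperbolic geodesics are, up to a constant factor, the shortest curves in the domain with the given endpoints. For domains in $\mathbb R^n$ that are Gromov $h$-hyperbolic in the quasihyperbolic metric, the property holds with a constant depending on $h$ and $n$. We show that the dependence on $n$ cannot be removed: for an absolute constant $h_0$ and all large $n$ there are bounded $h_0$-hyperbolic domains in $\mathbb R^n$ whose Gehring--Hayman constant is at least $e^{c_0n}$. We also prove the upper bound $e^{Cn\max(1,h)}$ for $h$-hyperbolic domains in every $n$-dimensional normed space.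
\end{abstract}

\section{The problem and the results}

Let $E$ be a real normed space with $\dim E\ge2$, let $G\subsetneq E$ be a domain, and let $\delta_G(x)=d(x,E\setminus G)$ for $x\in G$. We write $\ell(\gamma)$ for the norm length of an arc $\gamma$ and $\gamma[x,y]$ for the subarc between $x,y\in\gamma$. The \emph{quasihyperbolic length} of a rectifiable arc $\gamma\subset G$ and the \emph{quasihyperbolic distance} of $a,b\in G$ are
\[
l_k(\gamma)=\int_\gamma\frac{|dx|}{\delta_G(x)},\qquad k(a,b)=k_G(a,b)=\inf_\gamma l_k(\gamma),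
\]
with the infimum over all rectifiable arcs joining $a$ and $b$ in $G$. An arc $\gamma$ from $a$ to $b$ is a \emph{quasihyperbolic geodesic} if $l_k(\gamma)=k(a,b)$. Near $x$ the density $1/\delta_G$ measures length in units of the radius of the largest ball about $x$ contained in $G$, so a geodesic gains by moving away from the boundary, and the detour may be long in the norm. To measure the detour, let
\[
\lambda_G(x,y)=\inf\{\ell(\alpha):\ \alpha\subset G\text{ an arc joining }x\text{ and }y\}
\]
be the \emph{inner metric} of $G$. We call $G$ a \emph{$c$-Gehring--Hayman domain} if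
\[
\ell(\gamma[x,y])\le c\,\lambda_G(x,y)
\]
for every quasihyperbolic geodesic $\gamma\subset G$ and all $x,y\in\gamma$. When $\dim E=\infty$ geodesics need not exist, and the condition concerns those that do.

The \emph{Gromov product} of $x,y\in G$ with base point $w\in G$ is
\[
(x|y)_w=\tfrac12\bigl(k(x,w)+k(y,w)-k(x,y)\bigr),
\]
and $G$ is \emph{$h$-hyperbolic} if
\begin{equation}\label{eq:gromov}
(x|z)_w\ge\min\{(x|y)_w,(y|z)_w\}-h\qquad\text{for all }x,y,z,w\in G .
\end{equation}
The same definition applies to any metric space. In a tree, $(x|y)_w$ is the distance from $w$ to the segment between $x$ and $y$, and \eqref{eq:gromov} holds with $h=0$; the constant $h$ measures how far four points can be from lying in a tree.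

\begin{example}\label{ex:half}
Let $G=\{x\in\mathbb R^n:x_n>0\}$ with the Euclidean norm. Then $\delta_G(x)=x_n$, and $(G,k)$ is hyperbolic space $\mathbb H^n$. The geodesics are vertical segments and arcs of half-circles orthogonal to $\partial G$. A circular arc of angle $\phi\le\pi$ is $(\phi/2)/\sin(\phi/2)\le\pi/2$ times as long as its chord, so $G$ is a $(\pi/2)$-Gehring--Hayman domain. It is also $h$-hyperbolic with $h$ independent of $n$, because any four points lie in a totally geodesic copy of $\mathbb H^3$ when $n\ge3$.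
\end{example}

By a theorem of Bonk, Heinonen and Koskela, an $h$-hyperbolic domain $G\subsetneq\mathbb R^n$ is a $c'(h,n)$-Gehring--Hayman domain, with a constant depending only on $h$ and $n$. Neither the hypothesis nor the conclusion mentions the dimension: one concerns four points, the other two curves. In Example~\ref{ex:half} both constants are free of $n$. One may therefore guess that $n$ can be removed from $c'(h,n)$. The question comes from \cite{QG}.

\medskip
\noindent\textbf{Problem.} \emph{Is there a constant $c'$ depending only on $h$ such that every $h$-hyperbolic domain $G\subsetneq E$, in every real normed space $E$ with $\dim E\ge2$, is a $c'$-Gehring--Hayman domain?}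
\medskip

The answer is no, already in Euclidean spaces. We call a constant \emph{universal} if it is an absolute number.

\begin{theorem}\label{thm:lower}
There are universal constants $h_0,c_0>0$ and $n_0$ such that for every $n\ge n_0$ there are a bounded $h_0$-hyperbolic domain $G\subset\mathbb R^n$ (Euclidean norm) and points $a\ne b$ in $G$ with the following property: a quasihyperbolic geodesic from $a$ to $b$ exists, and every such geodesic $\gamma$ satisfies
\[
\ell(\gamma)\ge e^{c_0n}\lambda_G(a,b).
\]
Hence no constant $c'$ as in the Problem exists for $h=h_0$.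
\end{theorem}

\begin{theorem}\label{thm:upper}
There is a universal constant $C$ such that for every real normed space $E$ with $2\le n=\dim E<\infty$, every $h$-hyperbolic domain $G\subsetneq E$ is a $c'$-Gehring--Hayman domain with $c'=\exp\bigl(Cn\max(1,h)\bigr)$.
\end{theorem}

Let $c^*(h,n)$ be the best Gehring--Hayman constant for $h$-hyperbolic domains in $n$-dimensional normed spaces, or only in Euclidean $\mathbb R^n$. An $h_0$-hyperbolic domain is $h$-hyperbolic for every $h\ge h_0$, so in either reading
\[
e^{c_0n}\le c^*(h,n)\le e^{C\max(1,h)n}\qquad(h\ge h_0,\ n\ge n_0).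
\]

\section{The mechanism: packing separated pieces into a small ball}\label{sec:idea}

This section is a guide to both proofs; they do not depend on it.

Consider the half-plane of points $x=(s,t)$, $t>0$, with the hyperbolic length element $|dx|/t$. Imagine a domain $G$ whose quasihyperbolic geometry is, up to bounded factors, that of a thickened half-plane, and in which $(s,t)$ corresponds to a point at distance about $t^\beta$ from the boundary. Norm length is $\delta_G$ times quasihyperbolic length, so its element is $t^{\beta-1}|dx|$. The case $\beta=1$ is Example~\ref{ex:half}. Take $\beta=2$ and join $(\frac14,\tau)$ to $(\frac34,\tau)$ with $\tau$ small. The horizontal segment has norm length $\tau/2$. The hyperbolic geodesic is an arc of a circle centered at $(\frac12,0)$ of radius greater than $\frac14$, so its norm length is at least $2\int_\tau^{1/4}t\,dt=\frac1{16}-\tau^2$. The ratio is at least about $1/(8\tau)$. Such a domain would be hyperbolic, and it would not have the Gehring--Hayman property.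

The obstruction to realizing it is volume. On the horizontal segment take about $1/(2\tau)$ points with spacing $\tau$. Their mutual hyperbolic distances are bounded below, so in $G$ they are centers of disjoint balls of radius comparable to $\tau^2$. On the other hand, any two of them are joined by a path that descends to height $\theta$, crosses, and returns; its norm length is at most $\tau^2-\theta^2+\theta/2$, which tends to $\tau^2$ as $\theta\to0$. So $1/(2\tau)$ disjoint balls of radius comparable to $\tau^2$ must fit in a ball of radius comparable to $\tau^2$. In high dimension there is room for this.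

\begin{example}\label{ex:zigzag}
Let $e_1,\dots,e_N$ be orthonormal, let $\rho>0$, and let $Z$ be the polygon with consecutive vertices $\rho e_1,\dots,\rho e_N$. It lies in the closed ball of radius $\rho$ about $0$ and has length $\sqrt2\,\rho(N-1)$. A point $\rho\bigl((1-\theta)e_i+\theta e_{i+1}\bigr)$ of an edge has norm at least $\rho/\sqrt2$, and points on nonadjacent edges are orthogonal, so nonadjacent edges are at distance at least $\rho$. With $N=1/t$ and $\rho=t^2$ this is the horizontal curve at height $t$ of the model: $1/t$ separated pieces of size $t^2$, of total length about $\sqrt2\,t$, in a ball of radius $t^2$.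
\end{example}

How much dimension does this need? If $N$ points of a closed ball of radius $\rho$ in an $n$-dimensional normed space have mutual distances at least $\rho$, then the open balls of radius $\rho/2$ about them are disjoint and lie in a ball of radius $3\rho/2$, so $N\le3^n$. Conversely, Lemma~\ref{lem:vectors} below gives exponentially many unit vectors with inner products at most $\frac12$, that is, with mutual distances at least $1$. So in dimension $n$ one can expect to follow the model down to a height $\tau$ with $\log(1/\tau)$ comparable to $n$, and no further; the ratio $1/\tau$ is then exponential in $n$.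

In Section~\ref{sec:lower} we stack smooth versions of these zigzags, one for each height $2^{-j}$ with $0\le j\le m$, join them into a surface, and thicken it. Below $\tau=2^{-m}$ the shrinking stops: the length element is $(t+\tau)|dx|$ in place of $t\,|dx|$, so that finitely many directions suffice. In Section~\ref{sec:upper} we turn the volume count into a length--volume inequality valid in every hyperbolic domain.

\section{Standard facts}\label{sec:prelim}

In this section $\dim E<\infty$, $\delta=\delta_G$ and $k=k_G$. The function $\delta$ is $1$-Lipschitz. On a rectifiable arc $\gamma\subset G$ we write $dk=|dx|/\delta(x)$, so that $\ell(\gamma)=\int_\gamma\delta\,dk$, and for a Borel set $W$ we write $l_k(\gamma\cap W)$ for the $dk$-measure of $\gamma\cap W$.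

\begin{lemma}\label{lem:basic}
Let $a,b\in G$.
\begin{enumerate}
\item[(a)] $|a-b|\le(e^{k(a,b)}-1)\min\{\delta(a),\delta(b)\}$ and $\delta(a)\le e^{k(a,b)}\delta(b)$.
\item[(b)] If $|a-b|<\delta(a)$, then $k(a,b)\le\log\dfrac{\delta(a)}{\delta(a)-|a-b|}$.
\item[(c)] An arc in $G$ is rectifiable in the norm if and only if it is rectifiable in the metric $k$, and then its length in $(G,k)$ is $l_k$.
\item[(d)] Any two points of $G$ are joined by a quasihyperbolic geodesic. If $\gamma$ is a geodesic from $a$ to $b$, then its subarcs are geodesics, and $u\mapsto k(a,u)$ is an isometry of $(\gamma,k)$ onto $[0,k(a,b)]$ that carries $dk$ to Lebesgue measure.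
\item[(e)] If $\gamma$ is a geodesic from $a$ to $b$ and $L=k(a,b)$, then $\ell(\gamma)\le Le^{L}\delta(a)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) On an arc from $b$ to $a$, at arclength $\xi$ from $b$, we have $\delta\le\delta(b)+\xi$. The arc has length at least $|a-b|$, so $l_k\ge\int_0^{|a-b|}d\xi/(\delta(b)+\xi)$ and $k(a,b)\ge\log(1+|a-b|/\delta(b))$. Interchanging $a$ and $b$ gives the first inequality. The second follows from $\delta(a)\le\delta(b)+|a-b|$.

(b) On the segment from $a$ to $b$, at distance $\xi$ from $a$, we have $\delta\ge\delta(a)-\xi$; integrate $1/(\delta(a)-\xi)$.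

(c) Let $0<\theta<1$ and $x,y\in B(a,\theta\delta(a))$. On this ball $(1-\theta)\delta(a)\le\delta\le(1+\theta)\delta(a)$. The segment $[x,y]$ gives the upper bound below; (a) and $\log(1+u)\ge u/(1+2\theta)$ for $0\le u\le2\theta$ give the lower bound:
\[
\frac{|x-y|}{(1+\theta)(1+2\theta)\delta(a)}\le k(x,y)\le\frac{|x-y|}{(1-\theta)\delta(a)} .
\]
Cut the arc into finitely many pieces, each contained in such a ball. On each piece the $k$-length and $l_k$ both agree with $\ell(\text{piece})/\delta(a)$ up to factors that tend to $1$ as $\theta\to0$.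

(d) By (c) and its proof, $(G,k)$ is a length space with the norm topology. By (a), the closed $k$-ball of radius $\rho$ about $a$ is a relatively closed subset of $\{x:|x-a|\le e^{\rho}\delta(a),\ d(x,E\setminus G)\ge e^{-\rho}\delta(a)\}$, which is compact because $\dim E<\infty$. By the Hopf--Rinow theorem, a length space with compact closed balls is geodesic: any two points are joined by an isometric image of an interval. By (c) this is a quasihyperbolic geodesic. If $\gamma$ is a geodesic from $a$ to $b$ and $u,u'\in\gamma$ occur in this order, then $l_k(\gamma)$ is the sum of the lengths of three subarcs, each at least the distance of its endpoints, while $k(a,b)\le k(a,u)+k(u,u')+k(u',b)$. So equality holds throughout, which gives the remaining statements.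

(e) By (a) and (d), $\delta\le e^L\delta(a)$ on $\gamma$, and $\ell(\gamma)=\int_\gamma\delta\,dk$.
\end{proof}

The triangle inequality shows that
\begin{equation}\label{eq:product}
0\le(x|y)_w\le\min\{k(x,w),k(y,w)\},\qquad |(x|y)_w-(x'|y)_w|\le k(x,x').
\end{equation}
Two facts on hyperbolic spaces are used, in the proof of Theorem~\ref{thm:lower} only.

\begin{enumerate}
\item[(H1)] Let $X,Y$ be geodesic metric spaces, let $X$ be $h$-hyperbolic, and let $\varphi:X\to Y$ be a bijection with $\Lambda^{-1}d(x,x')\le d(\varphi x,\varphi x')\le\Lambda\,d(x,x')$. Then $Y$ is $h'$-hyperbolic with $h'$ depending only on $h$ and $\Lambda$ \cite[III.H, Theorem 1.9 and Proposition 1.22]{BH}.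
\item[(H2)] Hyperbolic space $\mathbb H^n$, realized as the Euclidean unit ball $B$ with length element $2|du|/(1-|u|^2)$, is geodesic and, as noted in Example~\ref{ex:half}, $h$-hyperbolic with $h$ independent of $n$.
\end{enumerate}

\section{A hyperbolic domain with long geodesics}\label{sec:lower}

Fix an integer $m\ge1$ and put $\tau=2^{-m}$, $\Omega=(0,1)^2$ and, for $x=(s,t)\in\Omega$,
\[
\sigma(x)=t+\tau .
\]
We construct a map $F$ of $\Omega$ into a Euclidean space that multiplies lengths at $x$ by about $\sigma(x)$ and keeps the images of distant points about $\sigma(x)^2$ apart. Then we extend it to a diffeomorphism $f$ of a convex domain $D$ onto the domain $G$. The point to watch is that no constant depends on $m$ or on the dimension.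

\subsection{Cells and almost orthogonal vectors}

Fix once and for all $C^\infty$ functions $\eta,\zeta,\zeta^-:\mathbb R\to[0,1]$ such that $\eta=1$ on $[-\frac12,\frac12]$ with support in $[-\frac34,\frac34]$, $\zeta=1$ on $[\frac12,1]$ with support in $[\frac38,\frac{15}8]$, and $\zeta^-=1$ on $(-\infty,1]$ with support in $(-\infty,\frac{15}8]$. A \emph{cell} is a pair $Q=(j,i)$ of integers with $0\le j\le m$ and $0\le i\le2^j$. To it we attach the size $r_Q=2^{-j}$, the rescaled coordinate
\[
\xi_Q(x)=(2^js-i,\ 2^jt-1),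
\]
and the cutoff $\chi_Q(x)=\eta(2^js-i)\,\zeta_j(t)$, where $\zeta_j(t)=\zeta(2^jt)$ for $j<m$ and $\zeta_m(t)=\zeta^-(2^mt)$. The support of $\chi_Q$ lies in the open box
\[
U_Q=\{(s,t):|2^js-i|<1,\ t\in J_j\},\qquad J_j=(2^{-j-2},2^{1-j})\ \ (j<m),\qquad J_m=(-\infty,2^{1-m}).
\]
Neighboring boxes overlap. To keep overlapping terms from interfering, we give $Q$ the \emph{color} $(j\bmod3,\ i\bmod2)$ and treat the six colors in six orthogonal subspaces.

\begin{lemma}\label{lem:cells}
\begin{enumerate}
\item[(a)] Boxes $U_Q$ of distinct cells of the same color are disjoint.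
\item[(b)] For every $x\in\Omega$ there is a cell $Q$ with $\chi_Q(x)=1$.
\item[(c)] If $x\in U_Q\cap\Omega$, then $|\xi_Q(x)|<\sqrt2$ and $\frac13\sigma(x)\le r_Q\le4\sigma(x)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If the levels agree, the indices $i$ differ by at least $2$ and the $s$-intervals are disjoint. If the levels are $j$ and $j'\ge j+3$, then $j<m$ and $J_{j'}\subset(-\infty,2^{1-j'})\subset(-\infty,2^{-j-2})$ does not meet $J_j$.

(b) If $t\ge\tau$ choose $j<m$ with $2^{-j-1}\le t\le2^{-j}$, and if $t<\tau$ take $j=m$; then $\zeta_j(t)=1$. Let $i$ be an integer nearest to $2^js\in(0,2^j)$.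

(c) Both coordinates of $\xi_Q(x)$ lie in $(-1,1)$, since $0<2^jt<2$. If $j<m$, then $r_Q/4<t<\sigma(x)<2r_Q+r_Q/2$, because $\tau\le r_Q/2$. If $j=m$, then $r_Q=\tau<\sigma(x)<3\tau$.
\end{proof}

The number of cells is $\sum_{j=0}^m(2^j+1)=2^{m+1}+m\le2^{m+2}$. Each cell gets its own direction, like the vertices in Example~\ref{ex:zigzag}.

\begin{lemma}\label{lem:vectors}
Let $d=12(m+2)$. There are unit vectors $v_Q\in\mathbb R^d$, one for each cell, with $\langle v_Q,v_{Q'}\rangle\le\frac12$ for $Q\ne Q'$.
\end{lemma}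

\begin{proof}
Choose the $v_Q$ independently and uniformly in $\{\pm d^{-1/2}\}^d$. For $Q\ne Q'$, $\langle v_Q,v_{Q'}\rangle$ is the mean of $d$ independent random signs. By Hoeffding's inequality such a mean exceeds $u>0$ with probability at most $e^{-du^2/2}$, here $e^{-d/8}$. There are at most $\frac12(2^{m+2})^2$ pairs, and $2^{m+2}\le e^{3(m+2)/4}=e^{d/16}$, so the probability that some pair fails is at most $\frac12$.
\end{proof}

\begin{remark}
For the negative answer alone one may take the $v_Q$ orthonormal in dimension $d=2^{m+2}$. The construction below works unchanged and gives the unbounded ratio \eqref{eq:ratio}. Lemma~\ref{lem:vectors} makes the dimension linear in $m$, and hence the ratio exponential in $n$.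
\end{remark}

\subsection{The surface}

Let $K\ge6(d+2)$ be an integer. Regard $\mathbb R^K$ as the orthogonal sum of six blocks $\mathbb R^{d+2}=\mathbb R^d\times\mathbb R^2$, one for each color $c$, and a remainder. Define a smooth map $F:\Omega\to\mathbb R^K$ with zero component in the remainder and with block components
\[
F_c(x)=\sum_{Q\text{ of color }c}r_Q^2\,\chi_Q(x)\,\bigl(v_Q,\xi_Q(x)\bigr).
\]
The vector $v_Q$ separates different cells. It cannot separate points inside the region where $\chi_Q=1$; that is the task of $\xi_Q$.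

\begin{lemma}\label{lem:F}
There is a universal $C_1\ge1$ such that, with $c_1=\frac1{12}$, for all $x,x'\in\Omega$ and $p\in\mathbb R^2$,
\begin{gather}
\|DF(x)\|\le C_1\sigma(x),\qquad\|D^2F(x)\|\le C_1,\label{eq:Fupper}\\
|F(x)-F(x')|\ge c_1\sigma(x)\min\{\sigma(x),|x-x'|\},\label{eq:Fsep}\\
|DF(x)p|\ge c_1\sigma(x)|p|.\label{eq:Fimm}
\end{gather}
Here $\|D^2F(x)\|$ is the norm of the bilinear map $D^2F(x):\mathbb R^2\times\mathbb R^2\to\mathbb R^K$.
\end{lemma}

\begin{proof}
Fix $x$ and a color $c$. A term with $x\notin U_Q$ vanishes near $x$, so by Lemma~\ref{lem:cells}(a) at most one term of $F_c$ is nonzero near $x$, and it has $x\in U_Q$. It equals $r_Q^2\,\Phi_Q(\xi_Q)$ with $\Phi_Q(\xi)=\eta(\xi_1)\,\zeta^*(\xi_2+1)\,(v_Q,\xi)$ and $\zeta^*\in\{\zeta,\zeta^-\}$. Since $|v_Q|=1$, the first two derivatives of $\Phi_Q$ on $\{|\xi|<\sqrt2\}$ are bounded by a universal $C'$. Since $D\xi_Q=r_Q^{-1}I$, we get $\|DF_c(x)\|\le C'r_Q\le4C'\sigma(x)$ and $\|D^2F_c(x)\|\le C'$. Summing over six colors gives \eqref{eq:Fupper} with $C_1=\max\{1,24C'\}$.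

For \eqref{eq:Fsep} choose $Q$ with $\chi_Q(x)=1$, of color $c$. Put $\xi=\xi_Q(x)$, $\sigma=\sigma(x)$ and $\Delta=F_c(x)-F_c(x')$. Then $F_c(x)=r_Q^2(v_Q,\xi)$, $r_Q\ge\sigma/3$ and $|F(x)-F(x')|\ge|\Delta|$.

Suppose first that $x'\in U_{Q'}$ for a cell $Q'\ne Q$ of color $c$. The $\mathbb R^d$-component of $\Delta$ is $Av_Q-A'v_{Q'}$ with $A=r_Q^2$ and $A'\ge0$. Its squared norm is at least $A^2+A'^2-AA'=\frac34A^2+(A'-\frac A2)^2$, so $|\Delta|\ge\frac{\sqrt3}2r_Q^2\ge\frac{\sqrt3}{18}\sigma^2\ge c_1\sigma^2$.

Otherwise $F_c(x')=r_Q^2\chi'(v_Q,\xi')$ with $\chi'=\chi_Q(x')$ and $\xi'=\xi_Q(x')$. If $\chi'=0$, then $|\Delta|\ge r_Q^2\ge\sigma^2/9$. If $\chi'>0$, then $|\xi'|<\sqrt2$, and both components of $r_Q^{-2}\Delta=\bigl((1-\chi')v_Q,\ \xi-\chi'\xi'\bigr)$ have norm at most $r_Q^{-2}|\Delta|$. Hence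
\[
\frac{|x-x'|}{r_Q}=|\xi-\xi'|\le|\xi-\chi'\xi'|+(1-\chi')|\xi'|\le(1+\sqrt2)\,r_Q^{-2}|\Delta|,
\]
so $|\Delta|\ge\sigma|x-x'|/(3+3\sqrt2)\ge c_1\sigma|x-x'|$. This proves \eqref{eq:Fsep}. For \eqref{eq:Fimm} put $x'=x+\theta p$ in \eqref{eq:Fsep}, divide by $\theta$, and let $\theta\to0^+$.
\end{proof}

\subsection{Thickening the surface}

We need a neighborhood of the surface, of width about $\sigma t$, parametrized by an explicit convex domain with bounds free of the dimension. A parametrization by normal vectors would require a frame of the normal bundle with controlled derivatives. We avoid the frame by adding two coordinates. In $\mathbb R^K\times\mathbb R^2$ the surface is $\{(F(x),0)\}$, and the $K$-dimensional subspace $\{(\sigma(x)q,DF(x)^Tq):q\in\mathbb R^K\}$ is given by a formula and turns out to be uniformly transversal to the tangent plane.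

Let $n=K+2$, $C_2=2C_1+1$, $c_2=\bigl(1+(C_1+1)^2c_1^{-2}\bigr)^{-1}$, and define the universal constant $\varepsilon>0$ by
\begin{equation}\label{eq:eps}
\Bigl(\frac{2C_2}{c_1}+1+C_1\Bigr)\varepsilon=\frac{c_2}2 .
\end{equation}
Since $c_2<1$, this gives $2\varepsilon<c_1<1$ and $(1+C_1)\varepsilon\le c_2/2$. Put
\begin{gather*}
D=\{(x,w)\in\mathbb R^2\times\mathbb R^K:\ x=(s,t)\in\Omega,\ |w|<\varepsilon t\},\\
f(x,w)=\bigl(F(x)+\sigma(x)w,\ DF(x)^Tw\bigr)\in\mathbb R^K\times\mathbb R^2=\mathbb R^n .
\end{gather*}
The set $D\subset\mathbb R^n$ is bounded, open, and convex, being the intersection of $\Omega\times\mathbb R^K$ with a convex cone. For $z=(x,w)\in D$ we write $\sigma(z)=\sigma(x)$; this function is $1$-Lipschitz.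

\begin{lemma}\label{lem:f}
The map $f$ is a diffeomorphism of $D$ onto a bounded domain $G\subset\mathbb R^n$, and
\begin{equation}\label{eq:Df}
\tfrac12c_2\,\sigma(z)|v|\le|Df(z)v|\le2C_2\,\sigma(z)|v|\qquad(z\in D,\ v\in\mathbb R^n).
\end{equation}
\end{lemma}

\begin{proof}
We compare $Df(x,w)$ with its value at $w=0$,
\[
L_x(p,q)=\bigl(DF(x)p+\sigma(x)q,\ DF(x)^Tq\bigr),\qquad(p,q)\in\mathbb R^2\times\mathbb R^K .
\]
The difference is $(Df(x,w)-L_x)(p,q)=(p_2w,y)$, where $y\in\mathbb R^2$ is given by $\langle y,p'\rangle=\langle D^2F(x)(p,p'),w\rangle$. By \eqref{eq:Fupper},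
\begin{equation}\label{eq:DL}
\|Df(x,w)-L_x\|\le(1+C_1)|w| .
\end{equation}
Also by \eqref{eq:Fupper}, $|L_x(p,q)|\le C_1\sigma|p|+\sigma|q|+C_1\sigma|q|$ with $\sigma=\sigma(x)$, so $\|L_x\|\le C_2\sigma(x)$. Since $\Omega$ is convex, $DF$ is $C_1$-Lipschitz, and the same three-term estimate gives $\|L_x-L_{x'}\|\le C_2|x-x'|$.

For a lower bound let $(P,R)=L_x(p,q)$ and $A=DF(x)$. Eliminating $q$ gives $A^TP-\sigma R=A^TAp$, and $|A^TAp|\,|p|\ge|Ap|^2\ge c_1^2\sigma^2|p|^2$ by \eqref{eq:Fimm}. Hence $c_1^2\sigma^2|p|\le C_1\sigma|P|+\sigma|R|$, so $\sigma|p|\le(C_1+1)c_1^{-2}|(P,R)|$. Moreover $\sigma|q|\le|P|+C_1\sigma|p|$. Adding,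
\[
\sigma|(p,q)|\le|P|+(C_1+1)\sigma|p|\le c_2^{-1}|(P,R)|,
\]
that is, $|L_xv|\ge c_2\sigma(x)|v|$. On $D$ we have $|w|<\varepsilon\sigma(x)$, so the right side of \eqref{eq:DL} is at most $\frac12c_2\sigma(x)$, and \eqref{eq:Df} follows because $c_2\le C_2$.

To prove injectivity, let $f(z)=f(z')$ with $z=(x,w)$, $z'=(x',w')$, named so that $\sigma:=\sigma(x)\ge\sigma(x')$. We first use the separation of the surface to show that $x'$ is near $x$, and then linearize. Comparing first components,
\[
|F(x)-F(x')|=|\sigma w-\sigma(x')w'|\le2\varepsilon\sigma^2<c_1\sigma^2 ,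
\]
so the minimum in \eqref{eq:Fsep} is $|x-x'|$, and $|x-x'|\le2\varepsilon\sigma/c_1$. The points $z_\theta=(x_\theta,w_\theta)=z+\theta(z'-z)$, $0\le\theta\le1$, lie in $D$ and satisfy $|x_\theta-x|\le2\varepsilon\sigma/c_1$ and $|w_\theta|\le\varepsilon\sigma$. By \eqref{eq:DL} and \eqref{eq:eps},
\[
\|Df(z_\theta)-L_x\|\le(1+C_1)|w_\theta|+C_2|x_\theta-x|\le\tfrac12c_2\sigma .
\]
Therefore
\[
0=\Bigl|L_x(z'-z)+\int_0^1\bigl(Df(z_\theta)-L_x\bigr)(z'-z)\,d\theta\Bigr|\ge\tfrac12c_2\sigma|z'-z|,
\]
and $z=z'$. By the inverse function theorem, $f$ is a diffeomorphism onto the open connected set $G=f(D)$. It is bounded because $f$ is Lipschitz on the bounded convex set $D$ by \eqref{eq:Df}.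
\end{proof}

\subsection{Comparison of the quasihyperbolic metrics}

The map $f$ multiplies lengths at $z$ by about $\sigma(z)$, a factor that ranges from about $\tau$ to about $1$. It multiplies the distance to the boundary by about the same factor, so the factor cancels in the quasihyperbolic metric.

\begin{lemma}\label{lem:compare}
For $z\in D$,
\begin{equation}\label{eq:delta}
\tfrac18c_2\,\sigma(z)\,\delta_D(z)\le\delta_G(f(z))\le4C_2\,\sigma(z)\,\delta_D(z).
\end{equation}
With $\Lambda=16C_2/c_2$, the quasihyperbolic length of a rectifiable arc $\gamma'$ in $D$ and that of $f(\gamma')$ in $G$ differ by a factor at most $\Lambda$, and $\Lambda^{-1}k_D(z,z')\le k_G(f(z),f(z'))\le\Lambda k_D(z,z')$.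
\end{lemma}

\begin{proof}
Let $z=((s,t),w)$, $\sigma=\sigma(z)$ and $\delta=\delta_D(z)$. Since $((s,0),w)\notin D$,
\begin{equation}\label{eq:deltat}
\delta_D(z)\le t\le\sigma(z).
\end{equation}
Thus $\sigma(\cdot)$ changes by a bounded factor on the balls used below.

Let $y\notin G$ be nearest to $f(z)$. The half-open segment $[f(z),y)$ lies in $G$, and its preimage is a smooth curve starting at $z$. If this curve stayed in the compact ball $\bar B(z,\delta/2)\subset D$, then $y$ would lie in the compact set $f(\bar B(z,\delta/2))\subset G$. So it leaves the ball. Up to its first exit it has length at least $\delta/2$, and there $\sigma(\cdot)\ge\sigma-\delta/2\ge\sigma/2$. By \eqref{eq:Df}, $|f(z)-y|\ge\frac{c_2}2\cdot\frac\sigma2\cdot\frac\delta2$.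

Let $z^*\notin D$ be nearest to $z$. On $[z,z^*)\subset D$ we have $\sigma(\cdot)\le\sigma+\delta\le2\sigma$, so $f([z,z^*))$ has length at most $4C_2\sigma\delta$ and converges to a point $y$ with $|f(z)-y|\le4C_2\sigma\delta$. If $y$ were in $G$, continuity of $f^{-1}$ at $y$ would give $z^*=f^{-1}(y)\in D$. So $y\notin G$, and \eqref{eq:delta} is proved.

By \eqref{eq:Df} and \eqref{eq:delta}, $|Df(z)v|/\delta_G(f(z))$ lies between $\frac{c_2}{8C_2}|v|/\delta_D(z)$ and $\frac{16C_2}{c_2}|v|/\delta_D(z)$. Parametrize $\gamma'$ by arclength and integrate. Since $f$ induces a bijection between the rectifiable arcs of $D$ and of $G$, the bound for distances follows.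
\end{proof}

\subsection{Hyperbolicity}

It remains to understand $k_D$. A convex domain squeezed between two concentric balls is a bilipschitz image of a ball, with a constant free of the dimension.

\begin{lemma}\label{lem:convex}
Let $0<\rho\le1$ and let $V\subset\mathbb R^n$ be a convex domain with $B(0,\rho)\subset V\subset B(0,2)$. Then there is a bijection of $(V,k_V)$ onto $\mathbb H^n$ that is bilipschitz with a constant depending only on $\rho$.
\end{lemma}

\begin{proof}
Let $\nu(v)=\inf\{\lambda>0:v\in\lambda V\}$ be the Minkowski functional of $V$. It is positively homogeneous and subadditive, $V=\{\nu<1\}$, and $|v|/2\le\nu(v)\le|v|/\rho$. Subadditivity gives $|\nu(v)-\nu(v')|\le|v-v'|/\rho$. Let $\Psi(v)=\nu(v)v/|v|$ and $\Psi(0)=0$. This map preserves rays from $0$ and has $|\Psi(v)|=\nu(v)$, so it is a bijection of $\mathbb R^n$ with $\Psi(V)=B$, and $\Psi^{-1}(u)=H(u)u/|u|$ with $H(u)=|u|^2/\nu(u)\le2|u|$ for $u\neq0$. For $v,v'\ne0$,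
\begin{equation}\label{eq:unit}
\Bigl|\frac v{|v|}-\frac{v'}{|v'|}\Bigr|\le\frac{|v-v'|}{|v'|}+|v|\,\Bigl|\frac1{|v|}-\frac1{|v'|}\Bigr|\le\frac{2|v-v'|}{|v'|}.
\end{equation}
Hence $|\Psi(v)-\Psi(v')|\le|\nu(v)-\nu(v')|+2\nu(v')|v-v'|/|v'|\le3|v-v'|/\rho$. For $0<|u'|\le|u|$,
\[
|H(u)-H(u')|\le\frac{(|u|+|u'|)|u-u'|}{\nu(u)}+\frac{|u'|^2|\nu(u)-\nu(u')|}{\nu(u)\nu(u')}\le\Bigl(4+\frac4\rho\Bigr)|u-u'|,
\]
and $H(u')\bigl|u/|u|-u'/|u'|\bigr|\le4|u-u'|$ by \eqref{eq:unit}. By continuity the estimates extend to the origin. So $\Psi$ is $\Lambda'$-bilipschitz on $\mathbb R^n$ with $\Lambda'=8+4/\rho$, and it maps $\mathbb R^n\setminus V$ onto $\mathbb R^n\setminus B$. It changes lengths and distances to the complement by factors at most $\Lambda'$, hence quasihyperbolic distances by a factor at most $\Lambda'^2$. Finally $\delta_B(u)=1-|u|$ and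
\[
\frac1{1-|u|}\le\frac2{1-|u|^2}\le\frac2{1-|u|},
\]
so $k_B$ and the hyperbolic metric differ by a factor at most $2$.
\end{proof}

Let $z_0=((\frac12,\frac12),0)$. A point of $B(z_0,\varepsilon/4)$ has $x\in\Omega$, $t>\frac14$ and $|w|<\varepsilon/4<\varepsilon t$, so it lies in $D$; and $|z-z_0|^2<\frac12+1$ for $z\in D$. Lemma~\ref{lem:convex} applies to $V=D-z_0$ with $\rho=\varepsilon/4$. With Lemma~\ref{lem:compare}, $(G,k_G)$ is bilipschitz equivalent to $\mathbb H^n$ with a universal constant. It is geodesic by Lemma~\ref{lem:basic}(d), so (H1) and (H2) show that $G$ is $h_0$-hyperbolic with $h_0$ universal.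

\subsection{End of the proof of Theorem~\ref{thm:lower}}

Let $z_a=((\frac14,\tau),0)$, $z_b=((\frac34,\tau),0)$, $a=f(z_a)$ and $b=f(z_b)$.

\emph{The inner distance is small.} The arc $s\mapsto f((s,\tau),0)=(F(s,\tau),0)$, $\frac14\le s\le\frac34$, joins $a$ to $b$ in $G$. On it $\sigma=2\tau$, so \eqref{eq:Fupper} gives $\lambda_G(a,b)\le\frac12\cdot C_1\cdot2\tau=C_12^{-m}$.

\emph{The quasihyperbolic distance is at most linear in $m$.} Let $\frac14\le s\le\frac34$ and $0<t\le\frac12$. A point $((s',t'),w')\notin D$ has $s'\notin(0,1)$, or $t'\ge1$, or $|w'|-\varepsilon t'\ge0$. In the first two cases its distance from $((s,t),0)$ is at least $\frac14\ge\varepsilon t/2$. In the third case the distance is at least $\varepsilon t/2$, because the function $|w'|-\varepsilon t'$ is $2$-Lipschitz and equals $-\varepsilon t$ at $((s,t),0)$. So $\delta_D((s,t),0)\ge\varepsilon t/2$. The path that rises from $z_a$ to height $\frac12$, crosses, and descends to $z_b$ gives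
\[
k_D(z_a,z_b)\le2\int_\tau^{1/2}\frac{2\,dt}{\varepsilon t}+\frac12\cdot\frac4\varepsilon=\frac{4(m-1)\log2+2}{\varepsilon}\le\frac{4m}\varepsilon .
\]

\emph{Geodesics rise, and so are long.} Let $\gamma$ be a quasihyperbolic geodesic of $G$ from $a$ to $b$; one exists by Lemma~\ref{lem:basic}(d). Let $\gamma'=f^{-1}(\gamma)$ and let $t_*$ be the maximum of $t$ on $\gamma'$. The arc $\gamma'$ has length at least $\frac12$, since $s$ changes by $\frac12$ along it, and $\delta_D\le t_*$ on it by \eqref{eq:deltat}. Using Lemma~\ref{lem:compare} twice,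
\[
\frac1{2t_*}\le\int_{\gamma'}\frac{|dz|}{\delta_D(z)}\le\Lambda\,k_G(a,b)\le\Lambda^2k_D(z_a,z_b)\le\frac{4\Lambda^2m}\varepsilon ,
\]
so $t_*\ge\varepsilon/(8\Lambda^2m)$. From $z_a$ to a highest point of $\gamma'$ the function $t^2/2$ increases by $(t_*^2-\tau^2)/2$, and $|d(t^2/2)|\le t\,|dz|\le\sigma|dz|$. By \eqref{eq:Df},
\[
\ell(\gamma)\ge\frac{c_2}2\int_{\gamma'}\sigma\,|dz|\ge\frac{c_2}4(t_*^2-\tau^2).
\]
Choose a universal $m_0$ with $2^{-m}\le\varepsilon/(16\Lambda^2m)$ for all $m\ge m_0$. For such $m$ we have $\tau\le t_*/2$, hence $\ell(\gamma)\ge c_2t_*^2/8\ge c_3m^{-2}$ with $c_3=c_2\varepsilon^2/(512\Lambda^4)$, and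
\begin{equation}\label{eq:ratio}
\frac{\ell(\gamma)}{\lambda_G(a,b)}\ge\frac{c_3}{C_1}\cdot\frac{2^m}{m^2}.
\end{equation}

The dimension $n=K+2$ may be any integer with $n\ge6(12(m+2)+2)+2=72m+158$. Given $n$, take $m=\lfloor(n-158)/72\rfloor$, so that $(n-230)/72<m\le n$. The right side of \eqref{eq:ratio} is then at least $(c_3/C_1)\,2^{(n-230)/72}n^{-2}$. With $c_0=(\log2)/100$ there is a universal $n_0$ such that for $n\ge n_0$ we have $m\ge m_0$ and this quantity is at least $e^{c_0n}$. Since $h_0$ does not depend on $n$, no finite $c'$ serves all $h_0$-hyperbolic domains. \qed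

\section{The upper bound}\label{sec:upper}

Let $2\le n=\dim E<\infty$, let $G\subsetneq E$ be $h$-hyperbolic, and write $\delta=\delta_G$, $k=k_G$. Replacing $h$ by $\max(1,h)$, we assume $h\ge1$. Put
\[
\mu=\frac1{3h}\le\frac13 .
\]
We must bound the length of a geodesic $\gamma$ by that of a competing arc $\alpha$. By Lemma~\ref{lem:basic}(e), a piece of $\gamma$ of bounded quasihyperbolic length starting at $z$ has norm length at most a constant times $\delta(z)$. So it is enough to assign to the pieces nonoverlapping subarcs $\beta$ of $\alpha$ with $\delta(z)\le M\ell(\beta)$. The subarc assigned to $z$ will be one that passes from one side of $z$ to the other, in the sense that its endpoints $p,p'$ have small Gromov product $(p|p')_z$. The bound on $\delta(z)$ is Proposition~\ref{prop:key}.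

\subsection{A chain inequality}

For a base point $z$ the quantity $q(a,b)=e^{-\mu(a|b)_z}$ describes how far apart $a$ and $b$ appear from $z$: in a tree, $(a|b)_z$ is the length of the common initial part of the segments from $z$ to $a$ and to $b$. The function $q$ need not satisfy the triangle inequality, but for our $\mu$ it loses only a factor $2$ along chains of any length.

\begin{lemma}\label{lem:chain}
Let $z\in G$ and $q(a,b)=e^{-\mu(a|b)_z}$. For all $N\ge1$ and $a_0,\dots,a_N\in G$,
\[
q(a_0,a_N)\le2\sum_{i=1}^Nq(a_{i-1},a_i).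
\]
\end{lemma}

\begin{proof}
By \eqref{eq:gromov}, $q(a,c)\le\kappa\max\{q(a,b),q(b,c)\}$ with $\kappa=e^{\mu h}=e^{1/3}$, and $\kappa^2\le2$. We use induction on $N$; for $N=1$ there is nothing to prove. Let $N\ge2$, let $S$ be the sum, and let $j\in\{0,\dots,N-1\}$ be the largest index with $\sum_{i\le j}q(a_{i-1},a_i)\le S/2$. Then $\sum_{i>j+1}q(a_{i-1},a_i)\le S/2$: the sum is empty if $j=N-1$, and otherwise the terms up to $j+1$ add up to more than $S/2$. By induction $q(a_0,a_j)\le S$ if $j\ge1$ and $q(a_{j+1},a_N)\le S$ if $j+1<N$; also $q(a_j,a_{j+1})\le S$. Thus $a_0$ is joined to $a_N$ by at most three steps with $q\le S$, and at most two uses of the $\kappa$-inequality give $q(a_0,a_N)\le\kappa^2S\le2S$.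
\end{proof}

\subsection{The length--volume estimate}

\begin{proposition}\label{prop:key}
Let $\beta\subset G$ be a rectifiable arc from $p$ to $p'$ with $r=\ell(\beta)$ and $k(p,p')\ge1$. Let $z\in G$ satisfy $(p|p')_z\le2h$. Then $\delta(z)\le Mr$ with $M=6e^{10^6nh}$.
\end{proposition}

Both hypotheses are needed. Without $k(p,p')\ge1$, take $z=p$ and a very short segment $\beta$; then $(p|p')_z=0$ and $\delta(z)/r$ is arbitrarily large. Without $(p|p')_z\le2h$, the point $z$ is unrelated to $\beta$, and in a half-space $\delta(z)$ is unbounded.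

The idea is as follows. If $\delta(z)$ is much larger than $r$, then $|z-p|$ is much larger than $r$, and along every geodesic from $z$ to $\beta$ the function $\log|u-p|$ drops by a large amount $T$. While a geodesic crosses a unit $k$-ball about a point $a$, this function drops by at most about $g(a)=\delta(a)/|a-p|$. Volume bounds the sum of $g(a)^n$ over disjoint balls by $C^nT$. This does not constrain one geodesic, but it constrains a family. Seen from $z$, the arc $\beta$ has definite size, and by hyperbolicity the geodesics from $z$ to $\beta$ fan out, so that only an exponentially small part of them meets a given ball far from $z$. H\"older's inequality then bounds $T$ by $C\,T^{1/n}(nh)^{1-1/n}$.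

\begin{proof}
\emph{Step 1: reduction.} If some $v\in\beta$ had $\delta(v)\ge4r$, then $\delta\ge3r$ on $\beta$ and $k(p,p')\le\frac13$. So $\delta(p)<4r$. Let $R=|z-p|$; then $\delta(z)\le R+4r$. If $R\le2e^2r$, then $\delta(z)\le19r\le Mr$. So we assume
\[
T:=\log\frac R{2r}\ge2
\]
and show that $T\le10^6nh$, which gives $\delta(z)\le2re^T+4r\le Mr$.

\emph{Step 2: a parameter on $\beta$ adapted to the view from $z$.} To average over geodesics we need a measure on their endpoints that gives small mass to sets that look small from $z$. Let $q$ be as in Lemma~\ref{lem:chain}. Choose consecutive points $p=p_0,p_1,\dots,p_N=p'$ on $\beta$ with $k(p_{i-1},p_i)\le1$. Let $\varphi_0=0$, and for $1\le i\le N$ let $\varphi_i$ be the infimum of $\sum_{\iota=1}^{I}q(p_{i_{\iota-1}},p_{i_\iota})$ over all finite sequences of indices $i_0=0,i_1,\dots,i_I=i$. Appending one step to a sequence shows that $|\varphi_i-\varphi_j|\le q(p_i,p_j)$ for $i\ne j$. By Lemma~\ref{lem:chain} and the hypothesis on $z$,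
\[
\varphi_N\ge\tfrac12q(p,p')\ge\tfrac12e^{-2/3}\ge\tfrac14 .
\]
For $s\in(0,\frac14]$ let $i(s)=\min\{i:\varphi_i\ge s\}\ge1$ and $p(s)=p_{i(s)}$. The function $i(s)$ is nondecreasing with finitely many values, so the integrals in $s$ below are finite sums. We claim that
\begin{equation}\label{eq:visual}
|s-s'|\le4e^{-\mu(p(s)|p(s'))_z}\qquad(s,s'\in(0,\tfrac14]).
\end{equation}
Let $i=i(s)$. Then $\varphi_{i-1}<s\le\varphi_i$, and $k(p_{i-1},p_i)\le1$ gives $(p_{i-1}|p_i)_z\ge k(z,p_i)-1$. With \eqref{eq:product},
\[
0\le\varphi_i-s\le q(p_{i-1},p_i)\le e^{\mu}e^{-\mu k(z,p_i)}\le e^{1/3}q(p(s),p(s')).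
\]
The same bound holds for $\varphi_{i(s')}-s'$, and $|\varphi_{i(s)}-\varphi_{i(s')}|\le q(p(s),p(s'))$. Since $1+2e^{1/3}\le4$, \eqref{eq:visual} follows.

\emph{Step 3: each geodesic crosses a thick shell.} For each $i$ fix a geodesic from $z$ to $p_i$, and let $\gamma_s$ be the one that ends at $p(s)$. Let
\[
A=\{u\in G:2r\le|u-p|\le R\},\qquad g(u)=\frac{\delta(u)}{|u-p|}.
\]
On $A$ we have $\delta(u)\le|u-p|+4r\le3|u-p|$, that is, $g\le3$. Along $\gamma_s$ the distance $|u-p|$ goes from $R$ to $|p(s)-p|\le r$. So the function $\log\min\{R,\max\{2r,|u-p|\}\}$ drops by $T$; it is locally constant off $A$, and its derivative in arclength is at most $1/|u-p|$ in absolute value on $A$. Since $|du|/|u-p|=g\,dk$,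
\begin{equation}\label{eq:cross}
\int_{\gamma_s\cap A}g\,dk\ge T .
\end{equation}

\emph{Step 4: discretization and volume.} Let $\{a_l\}$ be a maximal subset of $A$ with mutual $k$-distances at least $\frac12$. It is countable, since the $k$-balls of radius $\frac14$ about the $a_l$ are disjoint open sets in a separable space. By maximality the sets $A_l=\{u\in A:k(u,a_l)<\frac12\}$ cover $A$, and $W_l=A_l\setminus\bigcup_{l'<l}A_{l'}$ is a Borel partition of $A$. For $u\in W_l$, Lemma~\ref{lem:basic}(a) gives $\delta(u)\le e^{1/2}\delta(a_l)$ and $|u-a_l|\le(e^{1/2}-1)\delta(u)\le2|u-p|$, so $|a_l-p|\le3|u-p|$ and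
\begin{equation}\label{eq:gcomp}
g(u)\le3e^{1/2}g(a_l)\le5g(a_l)\qquad(u\in W_l).
\end{equation}
Let $B_l=B(a_l,\frac15\delta(a_l))$ be the norm ball. By Lemma~\ref{lem:basic}(b), $k(u,a_l)\le\log\frac54<\frac14$ on $B_l$, so the $B_l$ are disjoint. Since $g(a_l)\le3$, the radius of $B_l$ is at most $\frac35|a_l-p|$, so $\frac25|a_l-p|\le|u-p|\le\frac85|a_l-p|$ on $B_l$, and $B_l\subset\{\frac45r\le|u-p|\le\frac85R\}$. Let $du$ be a Lebesgue measure on $E$ and $\omega$ the measure of the unit ball. A ball of radius $\rho$ has measure $\omega\rho^n$, so $u\mapsto|u-p|$ carries $du$ to $n\omega\rho^{n-1}d\rho$. Hence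
\[
\omega\sum_l\Bigl(\frac{g(a_l)}8\Bigr)^n\le\sum_l\int_{B_l}\frac{du}{|u-p|^n}\le\int_{4r/5}^{8R/5}n\omega\,\frac{d\rho}\rho=n\omega(T+\log4),
\]
and since $T\ge2>\log4$,
\begin{equation}\label{eq:volume}
\sum_lg(a_l)^n\le8^n\cdot2nT .
\end{equation}

\emph{Step 5: the fan spreads.} Let $m_l=\int_0^{1/4}l_k(\gamma_s\cap W_l)\,ds$ be the mass of the family in $W_l$, and let $\rho_l=k(z,a_l)$. The set $W_l$ has $k$-diameter at most $1$, so $l_k(\gamma_s\cap W_l)\le1$ by Lemma~\ref{lem:basic}(d). If $u\in\gamma_s\cap W_l$ and $u'\in\gamma_{s'}\cap W_l$, then passing through $u$ and $u'$,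
\[
k(p(s),p(s'))\le\bigl(k(z,p(s))-k(z,u)\bigr)+1+\bigl(k(z,p(s'))-k(z,u')\bigr),
\]
so $(p(s)|p(s'))_z\ge\frac12\bigl(k(z,u)+k(z,u')-1\bigr)\ge\rho_l-1$. By \eqref{eq:visual}, the set of $s$ for which $\gamma_s$ meets $W_l$ has diameter at most $4e^{1/3}e^{-\mu\rho_l}$. Therefore $m_l\le6e^{-\mu\rho_l}$. Moreover, for each integer $j\ge0$ the disjoint sets $W_l$ with $j\le\rho_l<j+1$ lie in $\{j-\frac12<k(z,\cdot)<j+\frac32\}$, in which a geodesic from $z$ has $dk$-measure at most $2$. So the corresponding masses add up to at most $\frac14\cdot2=\frac12$. Combining the two bounds, and using $6^{1/(n-1)}\le6$ and $1-e^{-y}\ge y/(1+y)$ for $y\geq0$,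
\begin{equation}\label{eq:mass}
\sum_lm_l^{\frac n{n-1}}\le\sum_{j\ge0}\tfrac12\bigl(6e^{-\mu j}\bigr)^{\frac1{n-1}}\le\frac3{1-e^{-\mu/(n-1)}}\le3\Bigl(1+\frac{n-1}\mu\Bigr)\le\frac{3n}\mu=9nh .
\end{equation}

\emph{Step 6: H\"older's inequality.} Integrate \eqref{eq:cross} over $s\in(0,\frac14]$ and apply \eqref{eq:gcomp}, \eqref{eq:volume} and \eqref{eq:mass}:
\[
\frac T4\le5\sum_lg(a_l)m_l\le5\Bigl(\sum_lg(a_l)^n\Bigr)^{\frac1n}\Bigl(\sum_lm_l^{\frac n{n-1}}\Bigr)^{\frac{n-1}n}\le40\,(2nT)^{\frac1n}(9nh)^{\frac{n-1}n}.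
\]
Because $n\ge2$, the power of $T$ on the right is less than $1$. Dividing by $T^{1/n}$, raising to the power $\frac n{n-1}\le2$, and using $2n\le4^{n-1}$, we get
\[
T\le160^{\frac n{n-1}}(2n)^{\frac1{n-1}}\,9nh\le160^2\cdot4\cdot9nh=921600\,nh\le10^6nh .\qedhere
\]
\end{proof}

In this proof hyperbolicity enters only through Lemma~\ref{lem:chain}, which gives $\varphi_N\ge\frac14$. Finite dimension supplies the geodesics $\gamma_s$, and the value of $n$ enters through the volume bound \eqref{eq:volume} and the H\"older exponents that it dictates.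

\subsection{Proof of Theorem~\ref{thm:upper}}

Subarcs of geodesics are geodesics, so it suffices to bound $\ell(\gamma)/\ell(\alpha)$ when $\gamma$ is a geodesic from $x$ to $y\ne x$ and $\alpha\subset G$ is a rectifiable arc from $x$ to $y$. Put $L=k(x,y)$ and $L_0=2h+2\le4h$.

\emph{Short geodesics: $L<L_0$.} If $\ell(\alpha)\ge\delta(x)/4$, Lemma~\ref{lem:basic}(e) gives $\ell(\gamma)\le L_0e^{L_0}\delta(x)\le4L_0e^{L_0}\ell(\alpha)$. If $\ell(\alpha)<\delta(x)/4$, then $\delta\ge\frac34\delta(x)$ on $\alpha$, so $L\le4\ell(\alpha)/(3\delta(x))\le\frac13$ and $\ell(\gamma)\le Le^{1/3}\delta(x)\le\frac43e^{1/3}\ell(\alpha)\le2\ell(\alpha)$.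

\emph{Long geodesics: $L\ge L_0$.} Let $N\ge1$ be the integer with $NL_0\le L<(N+1)L_0$, and for $0\le i\le N$ let $u_i\in\gamma$ be the point with $k(x,u_i)=iL_0$. To cut $\alpha$ correspondingly we use $\vartheta(a)=(a|y)_x$; in a tree this is the distance from $x$ to the projection of $a$ on the segment from $x$ to $y$. By \eqref{eq:product}, $\vartheta$ is $1$-Lipschitz in $k$, and $\vartheta(x)=0$, $\vartheta(y)=L$. Let $p_i$ be the last point of $\alpha$, oriented from $x$ to $y$, with $\vartheta(p_i)=iL_0$; it exists by the intermediate value theorem. For $i<N$, the function $\vartheta$ goes from $iL_0$ to $L\ge(i+1)L_0$ on $\alpha[p_i,y]$, so $p_{i+1}$ comes after $p_i$. Hence the arcs $\alpha[p_i,p_{i+1}]$ do not overlap, and their lengths $r_i$ satisfy $\sum_{i<N}r_i\le\ell(\alpha)$.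

Fix $i<N$ and write $p=p_i$, $p'=p_{i+1}$, $u=u_i$, $t=iL_0$. We check the hypotheses of Proposition~\ref{prop:key} for $\beta=\alpha[p,p']$ and $z=u$. First, $k(p,p')\ge\vartheta(p')-\vartheta(p)=L_0\ge1$. Next, $k(u,y)=L-t$ because $u\in\gamma$, so $(y|u)_x=t$ and, for every $a\in G$,
\begin{equation}\label{eq:shift}
(a|y)_x-(a|u)_x=\tfrac12\bigl(L-t-k(a,y)+k(a,u)\bigr)=(a|y)_u .
\end{equation}
Hyperbolicity with base point $x$ gives $(p|u)_x\ge\min\{(p|y)_x,(y|u)_x\}-h=t-h$, so $(p|y)_u\le h$ by \eqref{eq:shift}. Since $(p'|u)_x\le k(x,u)=t$, \eqref{eq:shift} gives $(p'|y)_u\ge L_0$. Hyperbolicity with base point $u$ gives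
\[
\min\{(p|p')_u,(p'|y)_u\}\le(p|y)_u+h\le2h .
\]
The step $L_0$ was chosen larger than $2h$ so that the minimum cannot be the second term; thus $(p|p')_u\le2h$.

Proposition~\ref{prop:key} gives $\delta(u_i)\le Mr_i$ for $i<N$, and Lemma~\ref{lem:basic}(e) gives $\ell(\gamma[u_i,u_{i+1}])\le L_0e^{L_0}Mr_i$. The last piece has quasihyperbolic length less than $L_0$, and $\delta(u_N)\le e^{L_0}\delta(u_{N-1})$, so $\ell(\gamma[u_N,y])\le L_0e^{2L_0}Mr_{N-1}$. Adding,
\[
\ell(\gamma)\le2L_0e^{2L_0}M\,\ell(\alpha).
\]
The constant on the right exceeds those of the short case, and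
\[
2L_0e^{2L_0}M\le48h\,e^{8h}e^{10^6nh}\le e^{56h}e^{10^6nh}\le e^{2\cdot10^6nh}.
\]
Taking the infimum over $\alpha$ proves the theorem with $C=2\cdot10^6$. \qed

\begin{thebibliography}{9}

\bibitem{BH}
Bridson and Haefliger, \emph{Metric spaces of non-positive curvature}.

\bibitem{QG}
\emph{Quasihyperbolic geodesics in convex domains}, \texttt{http://www.helsinki.fi/\~{}jvaisala/qhgeo.pdf}.

\end{thebibliography}
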